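\title{Indecomposable algebraic modules of unbounded degree}

\begin{abstract}
A module for a finite group $G$ over a field $K$ is algebraic if its class in the Green ring satisfies a nonzero integer polynomial, and its degree is the least degree of such a polynomial. It has been conjectured that, for fixed $G$ and $K$, the degrees of the indecomposable algebraic $KG$-modules are bounded. We show that this is false, already for $G=C_3\times C_3$ and $K=\mathbb{F}_3$. In odd characteristic $p$, with $K$ not separably closed if $p=3$, the degrees are bounded if and only if the Sylow $p$-subgroups of $G$ are cyclic. In characteristic $2$ they are unbounded over every finite field when $G$ has a quotient isomorphic to $C_2^3$. The examples are built from two-dimensional modules for elementary abelian groups, by Galois descent and by tensor products.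
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $G$ is a finite group, $K$ is a field, $k$ is an algebraic closure of $K$, and all modules are finite-dimensional. The \emph{Green ring} $A(KG)$ consists of the formal $\mathbb{Z}$-linear combinations of isomorphism classes $[M]$ of $KG$-modules, modulo the relations $[M\oplus N]=[M]+[N]$, with product $[M][N]=[M\otimes_K N]$, where $G$ acts diagonally. It is a commutative ring whose identity is the class of the trivial module, and by the Krull--Schmidt theorem it is a free abelian group on the classes of the indecomposable modules. A module $M$ is \emph{algebraic} if $P([M])=0$ for some nonzero $P\in\mathbb{Z}[y]$, and then $\deg M$ is the least degree of such a $P$.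

These notions measure how much new material appears in the tensor powers of $M$. The module $M$ is algebraic exactly when only finitely many indecomposable modules occur as summands of its tensor powers (Lemma~\ref{lem:finite}), and $\deg M$ is the rank of the subgroup generated by $1,[M],[M]^2,\dots$. A one-dimensional module given by a character of order $r$ has degree $r$. The regular module satisfies $[KG]^2=|G|\,[KG]$ and has degree $2$ if $G\neq1$. If there are only $\rho$ indecomposable $KG$-modules, then $1,[M],\dots,[M]^\rho$ are linearly dependent for every $M$, so all degrees are at most $\rho$. This is the case if $\operatorname{char}K=0$, by Maschke's theorem, and if $\operatorname{char}K=p$ and the Sylow $p$-subgroups of $G$ are cyclic, by Higman's theorem~\cite{Higman}. A uniform bound can also hold in an infinite family: the two-dimensional modules $N(a)$ for $C_p\times C_p$ defined in Section~\ref{sec:example} are parametrized by a projective line, and all have degree at most $p^2$ (Proposition~\ref{prop:Nalg}). Such examples suggest the following conjecture, stated in~\cite{Thesis}.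

\medskip
\noindent\textbf{Conjecture.} \emph{For every finite group $G$ and every field $K$ there is an integer $n$, depending only on $G$ and $K$, such that $\deg M\le n$ for every indecomposable algebraic $KG$-module $M$.}
\medskip

The conjecture is false.

\begin{theorem}\label{thm:finite}
Let $p$ be an odd prime, let $K=\mathbb{F}_q$ be a finite field of characteristic $p$, and let $G=C_p\times C_p$. For every $n\ge1$ there is an indecomposable algebraic $KG$-module $M_n$ of dimension $(p-1)3^n$ with $\deg M_n\ge 3^{n-1}+1$.
\end{theorem}

\begin{theorem}\label{thm:class}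
Let $K$ be a field of odd characteristic $p$; if $p=3$, assume that $K$ is not separably closed. Let $G$ be a finite group. Then the degrees of the indecomposable algebraic $KG$-modules are bounded if and only if the Sylow $p$-subgroups of $G$ are cyclic.
\end{theorem}

\begin{theorem}\label{thm:two}
Let $K$ be a finite field of characteristic $2$, and let $G$ have a quotient isomorphic to $C_2^3$. Then the degrees of the indecomposable algebraic $KG$-modules are unbounded.
\end{theorem}

For $p\ge5$, Theorem~\ref{thm:class} decides the conjecture for all groups and all fields of characteristic $p$. We make no claim for separably closed fields when $p\le3$, nor for $p=2$ beyond Theorem~\ref{thm:two}.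

Every lower bound below is obtained by mapping the Green ring to a quotient in which the modules $N(a)$ and their symmetric powers satisfy very simple equations, and by counting the eigenvalues of the image of $[M]$. A direct sum of many such modules has many eigenvalues but is decomposable; if the summands are Galois conjugates, however, the sum descends to an indecomposable module over $K$. This gives Theorem~\ref{thm:finite} (Section~\ref{sec:finite}), the part of Theorem~\ref{thm:class} in which $K$ is not separably closed (Section~\ref{sec:groups}) and, with a different quotient ring, Theorem~\ref{thm:two} (Section~\ref{sec:two}). Over a separably closed field there is no descent. There we use tensor products instead of sums, and this works for $p\ge5$ (Section~\ref{sec:products}). Section~\ref{sec:example} shows the method on a four-dimensional module over $\mathbb{F}_3$.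

\section{Green rings}\label{sec:green}

\subsection*{Homomorphisms}
The following maps are ring homomorphisms, because they respect direct sums and tensor products: the dimension $A(KG)\to\mathbb{Z}$; restriction to a subgroup; inflation from a quotient group; duality $[M]\mapsto[M]^*=[M^*]$; transport along an isomorphism of groups; extension of scalars $A(KG)\to A(kG)$; and, for an automorphism $\theta$ of the field $k$, the twist $X\mapsto{}^{\theta}X$ of $kG$-modules, which applies $\theta$ to the entries of the representing matrices. Inflation is injective, since it sends non-isomorphic indecomposable modules to non-isomorphic indecomposable modules. Extension of scalars is injective: every element of $A(KG)$ has the form $[M]-[N]$, and by the Noether--Deuring theorem $k\otimes_KM\cong k\otimes_KN$ implies $M\cong N$. Hence algebraicity and degree are unchanged by inflation and may be computed over $k$.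

\begin{lemma}\label{lem:lower}
Let $M$ be an algebraic $KG$-module, let $\rho\colon A(KG)\to B$ be a ring homomorphism to a commutative $\mathbb{R}$-algebra, and let $P\in\mathbb{Z}[y]$ satisfy $P([M])=0$. Then $\deg M$ is at least the degree of the minimal polynomial of $\rho([M])$ over $\mathbb{R}$. If $\rho([M])\,\varepsilon=\lambda\varepsilon$ with $\lambda\in\mathbb{R}$ and $0\neq\varepsilon\in B$, then $P(\lambda)=0$.
\end{lemma}

\begin{proof}
We have $P(\rho([M]))=0$, and $0=P(\rho([M]))\,\varepsilon=P(\lambda)\varepsilon$.
\end{proof}

\subsection*{Operations that preserve algebraicity}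

\begin{lemma}\label{lem:finite}
A $KG$-module $M$ is algebraic if and only if only finitely many indecomposable modules occur, up to isomorphism, as summands of the powers $M^{\otimes j}$. Direct summands, direct sums and tensor products of algebraic modules are algebraic.
\end{lemma}

\begin{proof}
Suppose $c[M]^n=\sum_{i<n}c_i[M]^i$ with $c\neq0$, and let $j\ge n$. Multiply by $[M]^{j-n}$. An indecomposable summand of $M^{\otimes j}$ has nonzero coefficient on the left, so it is a summand of a lower power. By induction it is a summand of some $M^{\otimes i}$ with $i<n$. Conversely, if finitely many indecomposables occur, then all powers of $[M]$ lie in a free abelian group of finite rank, so they are linearly dependent. The powers of a summand of $M$ are summands of the powers of $M$, which gives the statement on summands. Finally, $A(KG)$ embeds in the commutative $\mathbb{Q}$-algebra $A(KG)\otimes\mathbb{Q}$, in which the elements algebraic over $\mathbb{Q}$ form a subalgebra.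
\end{proof}

For $H\le G$, $g\in G$ and a $KH$-module $M$, let ${}^gH=gHg^{-1}$, and let ${}^gM$ be the $K[{}^gH]$-module on which $ghg^{-1}$ acts as $h$ acts on $M$. For $Q\le G$ and a $KQ$-module $U$, Mackey's formulas read
\begin{align}
\operatorname{Res}_Q\operatorname{Ind}_H^GM&\cong\bigoplus_{g\in Q\backslash G/H}\operatorname{Ind}_{Q\cap{}^gH}^{Q}\operatorname{Res}_{Q\cap{}^gH}{}^gM,\label{eq:mackey1}\\
\operatorname{Ind}_Q^GU\otimes\operatorname{Ind}_H^GM&\cong\bigoplus_{g\in Q\backslash G/H}\operatorname{Ind}_{Q\cap{}^gH}^{G}\bigl(\operatorname{Res}_{Q\cap{}^gH}U\otimes\operatorname{Res}_{Q\cap{}^gH}{}^gM\bigr).\label{eq:mackey2}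
\end{align}

\begin{lemma}\label{lem:ind}
If $H\le G$ and $M$ is an algebraic $KH$-module, then $\operatorname{Ind}_H^GM$ is algebraic.
\end{lemma}

\begin{proof}
For $Q\le G$ let $\Sigma_Q$ be the direct sum of the modules $\operatorname{Res}_Q{}^gM$ over all $g\in G$ with $Q\le{}^gH$. Each of them is algebraic, as the image of $[M]$ under a ring homomorphism, so $\Sigma_Q$ is algebraic. By \eqref{eq:mackey2} and induction on $j\ge1$, the module $(\operatorname{Ind}_H^GM)^{\otimes j}$ is a direct sum of modules $\operatorname{Ind}_Q^GU$, where $U$ is a tensor product of $j$ modules $\operatorname{Res}_Q{}^gM$, and hence a summand of $\Sigma_Q^{\otimes j}$. By Lemma~\ref{lem:finite}, the indecomposable summands $W$ of such $U$ lie in finitely many isomorphism classes for each of the finitely many $Q$. The finitely many modules $\operatorname{Ind}_Q^GW$ have finitely many indecomposable summands, and Lemma~\ref{lem:finite} applies.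
\end{proof}

\subsection*{Galois descent}
Let $L/K$ be a finite Galois extension inside $k$ with group $\Theta$. For an $LG$-module $W$ let $W_K$ be $W$ regarded as a $KG$-module, and for $\theta\in\Theta$ let $W_\theta$ be the $kG$-module obtained by applying $\theta$ to the matrices of $W$.

\begin{lemma}\label{lem:descent}
We have $k\otimes_KW_K\cong\bigoplus_{\theta\in\Theta}W_\theta$. If $W_1$ is indecomposable and the $W_\theta$ are pairwise non-isomorphic, then $W_K$ is indecomposable.
\end{lemma}

\begin{proof}
The map $c\otimes l\mapsto(c\,\theta(l))_\theta$ is an isomorphism of $k$-algebras $k\otimes_KL\to\prod_\theta k$, and $k\otimes_KW_K=(k\otimes_KL)\otimes_LW$. This gives the decomposition. For $\sigma\in\operatorname{Aut}(k/K)$ we have ${}^{\sigma}(W_\theta)=W_{\sigma|_L\theta}$, and every element of $\Theta$ extends to such a $\sigma$. So the twists permute the $W_\theta$ transitively, and all $W_\theta$ are indecomposable. Let $W_K=M'\oplus M''$. By Krull--Schmidt, $k\otimes M'\cong\bigoplus_{\theta\in T}W_\theta$ for a unique subset $T\subseteq\Theta$. Since $k\otimes M'$ has matrices over $K$,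 it is fixed by every twist, so $T$ is stable under a transitive action. Thus $T=\emptyset$ or $T=\Theta$.
\end{proof}

\subsection*{Discarding dimensions divisible by $p$}
Let $\operatorname{char}K=p>0$. Decomposing tensor products completely is out of reach, so we pass to a quotient ring that forgets most summands but still carries a positive definite form.

\begin{theorem}[Benson--Carlson {\cite[Thm.~2.1, Prop.~2.2]{BC}}]\label{thm:BC}
Let $X$ and $Y$ be indecomposable $kG$-modules.
\begin{enumerate}
\item[(a)] The trivial module is a summand of $X\otimes Y$ if and only if $X\cong Y^*$ and $p\nmid\dim X$, and then its multiplicity is one.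
\item[(b)] If $p\mid\dim X$, then every indecomposable summand of $X\otimes Y$ has dimension divisible by $p$.
\end{enumerate}
\end{theorem}

By (b), the span $\mathcal{I}$ of the indecomposable $kG$-modules of dimension divisible by $p$ is an ideal of $A(kG)$. Put $\overline{A}(G)=A(kG)/\mathcal{I}$. It is free abelian on the classes of the indecomposable modules of dimension prime to $p$, which we call \emph{basis elements}. Duality and twists by automorphisms of $G$ or of $k$ preserve $\mathcal{I}$, so they act on $\overline{A}(G)$; they permute the basis elements and fix $1$. For a module $M$ over $K$ or over $k$, let $\overline{M}$ be its image in $\overline{A}(G)$; it is a combination of basis elements with nonnegative coefficients. Let $\tau\colon\overline{A}(G)\otimes\mathbb{R}\to\mathbb{R}$ be the coefficient of $1$. Then $\tau(\overline{M})\ge0$ is the multiplicity of the trivial module as a summand of $M$ over $k$. Part (a) says that $\tau(bb'^*)=\delta_{bb'}$ for basis elements $b,b'$, so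
\begin{equation}\label{eq:norm}
\tau(\eta\eta^*)=\sum_bm_b^2\qquad\text{for }\eta=\sum_bm_b\,b\in\overline{A}(G)\otimes\mathbb{R}.
\end{equation}
We record two consequences.

\begin{lemma}\label{lem:normone}
\begin{enumerate}
\item[(a)] If $M$ is a module with $\tau(\overline{M}\,\overline{M}^*)=1$, then $\overline{M}$ is a basis element.
\item[(b)] If $X$ is an indecomposable $kG$-module, $W$ is a $kG$-module and $X\otimes W$ has a trivial summand, then $X^*$ is a summand of $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) the $m_b$ are nonnegative integers whose squares sum to $1$. For (b), decompose $W$ and apply Theorem~\ref{thm:BC}(a).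
\end{proof}

\section{Two-dimensional modules and a first example}\label{sec:example}

Let $\operatorname{char}K=p>0$ and $E=\langle g_1,\dots,g_r\rangle\cong C_p^r$. We regard $a\in k^r$ as the homomorphism $a\colon E\to(k,+)$ with $g_i\mapsto a_i$. Let $N(a)$ be the $kE$-module with basis $v_1,v_2$ and
\[
gv_1=v_1,\qquad gv_2=v_2+a(g)v_1\qquad(g\in E),
\]
and put $x(a)=[N(a)]$. If the $a_i$ lie in a subfield $L$, the same formulas define an $LE$-module, for which we use the same name. For $a\neq0$ let $[a]$ be the point of $\mathbb{P}^{r-1}(k)$ defined by $a$.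

\begin{lemma}\label{lem:Niso}
For $a,b\neq0$ we have $N(a)\cong N(b)$ if and only if $[a]=[b]$.
\end{lemma}

\begin{proof}
Rescaling $v_1$ multiplies $a$ by a nonzero scalar. Conversely, $g_i-1$ acts on $N(a)$ as $a_i\nu$ and on $N(b)$ as $b_i\nu$, where $\nu v_2=v_1$ and $\nu v_1=0$. An isomorphism $\gamma$ gives $a_i\,\nu=b_i\,\gamma^{-1}\nu\gamma$ for all $i$, with $\nu$ and $\gamma^{-1}\nu\gamma$ nonzero, so $a$ and $b$ are proportional.
\end{proof}

\begin{example}\label{ex:F9}
Let $p=3$, $r=2$, $K=\mathbb{F}_3$, and consider $N=N(1,s)$ with $s\in k$. It is indecomposable because $g_1$ acts as a single Jordan block, and it is self-dual because the form $\det(v,w)$ is invariant. Since $2$ is invertible, $N\otimes N\cong\Lambda^2N\oplus S^2N$. The module $\Lambda^2N$ is trivial. On $S^2N$ the operator $g_1-1$ sends $v_2^2$ to $2v_1v_2+v_1^2$, sends $v_1v_2$ to $v_1^2$, and kills $v_1^2$; it is a single Jordan block, so $S^2N$ is indecomposable of dimension $3$. Therefore $\overline{N}^2=1$ in $\overline{A}(E)$: the class of $N$ behaves like a sign.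

Now let $L=\mathbb{F}_9=K(s)$ with $s^2=-1$, and let $M$ be $N(1,s)$ regarded as a $KE$-module. In the basis $v_1,sv_1,v_2,sv_2$,
\[
g_1\mapsto\begin{pmatrix}I_2&I_2\\0&I_2\end{pmatrix},\qquad g_2\mapsto\begin{pmatrix}I_2&B\\0&I_2\end{pmatrix},\qquad B=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.
\]
The conjugate of $s$ is $s^3=-s$. By Lemmas~\ref{lem:descent} and~\ref{lem:Niso}, $M$ is indecomposable and $\overline{M}=z_0+z_1$, where $z_0=\overline{N(1,s)}$ and $z_1=\overline{N(1,-s)}$ are distinct basis elements with $z_0^2=z_1^2=1$. The product $z_0z_1$ is self-dual with square $1$, so it is a basis element by Lemma~\ref{lem:normone}(a). It differs from $1$, $z_0$, $z_1$ because $z_0\neq z_1$ and $z_i\neq1$. So $1,z_0,z_1,z_0z_1$ span the group ring of a Klein four-group, and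
\[
\overline{M}^2=2+2z_0z_1,\qquad\overline{M}^3=4\overline{M}.
\]
The minimal polynomial of $\overline{M}$ is $y(y-2)(y+2)$, whose roots are the values $\pm1\pm1$ of $z_0+z_1$ at the four characters of the group. Granting that $M$ is algebraic, $\deg M\ge3$.
\end{example}

With $d$ conjugates $z_0,\dots,z_{d-1}$ that generate a group of order $2^d$, the same computation gives the $d+1$ eigenvalues $d,d-2,\dots,-d$. Three things remain to be supplied: a proof that these modules are algebraic, a substitute for $N(a)$ when $p>3$, and control of the multiplicative relations among the $z_i$. The next section supplies the first two.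

\section{Symmetric powers and a relation from $SL_2$}\label{sec:sym}

For $0\le j\le p-1$ let $S^j(a)=S^j(N(a))$. A field twist sends $S^j(a)$ to $S^j(\theta(a))$, and a twist by an automorphism of $E$ sends $S^j(a)$, $a\neq0$, to $S^j(a')$ for some $a'\neq0$ independent of $j$.

\begin{lemma}\label{lem:Sj}
Let $0\le j\le p-1$. There is a nilpotent operator $\nu$ on $S^j(a)$, a single Jordan block of size $j+1$, such that $g\in E$ acts as $\exp(a(g)\nu)=\sum_{m=0}^{j}a(g)^m\nu^m/m!$. If $a\neq0$, then $S^j(a)$ is indecomposable. If $j\ge1$ and $a,b\neq0$, then $S^j(a)\cong S^j(b)$ if and only if $[a]=[b]$.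
\end{lemma}

\begin{proof}
Define $\nu(v_1^iv_2^l)=l\,v_1^{i+1}v_2^{l-1}$ for $i+l=j$. Since $l\le p-1$, the coefficient $l$ is nonzero for $l\ge1$, so $\nu$ is a single block. The formula for $g$ is the binomial expansion of $v_1^i(v_2+a(g)v_1)^l$. Let $a_i\neq0$. Then $g_i-1\equiv a_i\nu$ modulo $\nu^2k[\nu]$, so the powers of $g_i-1$ span $k[\nu]$, and the image of $kE$ in the endomorphism ring is $k[\nu]$. The submodules of $S^j(a)$ are the spaces $\nu^mS^j(a)$; they form a chain, so $S^j(a)$ is indecomposable. For $j\ge1$ the quotient by the second radical power $\nu^2S^j(a)$ has basis $\nu v_2^j,\ v_2^j$, with $g$ acting as $1+a(g)\nu$, so it is isomorphic to $N(a)$. Thus $S^j(a)\cong S^j(b)$ if and only if $N(a)\cong N(b)$, and Lemma~\ref{lem:Niso} applies.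
\end{proof}

The module $N(a)$ is the pullback of the natural module $V=k^2$ of $SL_2(k)$ along $g\mapsto\bigl(\begin{smallmatrix}1&a(g)\\0&1\end{smallmatrix}\bigr)$. Every isomorphism between rational $SL_2$-modules built from $V$ therefore gives a relation in $A(kE)$. Characters of such modules are integer polynomials in $y=t+t^{-1}$, the character of $V$. Define $U_j,\Psi\in\mathbb{Z}[y]$ by
\[
U_j(t+t^{-1})=\frac{t^{j+1}-t^{-j-1}}{t-t^{-1}},\qquad\Psi(t+t^{-1})=t^p+t^{-p}.
\]
These are monic of degrees $j$ and $p$, and $U_j$ is the character of $S^jV$. Setting $t=e^{i\vartheta}$ gives $U_j(2\cos\vartheta)=\sin((j+1)\vartheta)/\sin\vartheta$, so $U_{p-1}$ has the $p-1$ distinct real roots $2\cos(\pi l/p)$, $1\le l\le p-1$. The identity $(t^{j+1}-t^{-j-1})^2-(t^{j+2}-t^{-j-2})(t^j-t^{-j})=(t-t^{-1})^2$ gives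
\begin{equation}\label{eq:cheb}
U_j^2=1+U_{j+1}U_{j-1}\qquad(j\ge1).
\end{equation}

A character does not in general determine a module, but it does so among tilting modules. We recall what is needed. Let $\nabla(j)=S^jV$ and $\Delta(j)=\nabla(j)^*$. The socle $L(j)$ of $\nabla(j)$ is the simple module of highest weight $j$, and it is self-dual. For $j\le p-1$, $\nabla(j)$ is simple. Let $V^{[1]}$ be $V$ with the action twisted by raising matrix entries to the $p$th power. A case of Steinberg's tensor product theorem states $L(2p-1)\cong L(p-1)\otimes V^{[1]}$. A rational module is \emph{tilting} if it has a filtration with quotients among the $\nabla(j)$ and also one with quotients among the $\Delta(j)$. If $\nabla(j)$ is simple, then $\nabla(j)=L(j)\cong\Delta(j)$ is self-dual and tilting. Direct sums and tensor products of tilting modules are tilting, and a tilting module is determined up to isomorphism by its character \cite{Donkin}, \cite[II.E]{Jantzen}.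

Let $\varphi(c)=c^p$ be the Frobenius automorphism of $k$, and let $\varphi(a)=(a_1^p,\dots,a_r^p)$.

\begin{proposition}\label{prop:relation}
For $0\le j\le p-1$ the module $S^j(a)$ is self-dual and $[S^j(a)]=U_j(x(a))$. Moreover, in $A(kE)$,
\begin{equation}\label{eq:R}
U_{p-1}(x(a))\,\bigl(\Psi(x(a))-x(\varphi(a))\bigr)=0.
\end{equation}
\end{proposition}

\begin{proof}
Let $W$ be a tilting module with character $P\in\mathbb{Z}[y]$. Write $P=P_+-P_-$ with $P_\pm$ having nonnegative coefficients, and let $P_\pm(V)$ be the corresponding direct sums of tensor powers of $V$. The modules $W\oplus P_-(V)$ and $P_+(V)$ are tilting with the same character, so they are isomorphic. Pulling back to $E$, the class of $W$ is $P(x(a))$. For $W=S^jV$ with $j\le p-1$ this is the first statement.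

The module $W=S^{p-1}V\otimes V^{[1]}\cong L(2p-1)$ has dimension $2p=\dim\nabla(2p-1)$. So $\nabla(2p-1)$ equals its socle, and $W$ is tilting, with character $U_{p-1}\Psi$. Hence the pullback of $W$ has class $U_{p-1}(x(a))\Psi(x(a))$. On the other hand $a(g)^p=\varphi(a)(g)$, because $a(g)$ is an $\mathbb{F}_p$-combination of the $a_i$. So $V^{[1]}$ pulls back to $N(\varphi(a))$, and the class of $W$ is also $U_{p-1}(x(a))\,x(\varphi(a))$.
\end{proof}

For $a\neq0$ the module $S^{p-1}(a)$ is indecomposable of dimension $p$. Writing $x(a)$ also for the image in $\overline{A}(E)$, we obtain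
\begin{equation}\label{eq:Ubar}
U_{p-1}(x(a))=0\quad\text{in }\overline{A}(E)\qquad(a\neq0).
\end{equation}

Relation \eqref{eq:R} is not yet a polynomial equation for $x(a)$, since it involves $x(\varphi(a))$. In rank two the chain $a,\varphi(a),\varphi^2(a),\dots$ can be cut after one step, because a free module appears.

\begin{lemma}\label{lem:free}
Let $r=2$, and let $a,b\neq0$ with $[a]\neq[b]$. Then $S^{p-1}(a)\otimes S^{p-1}(b)\cong kE$.
\end{lemma}

\begin{proof}
Let $\nu,\nu'$ be the operators of Lemma~\ref{lem:Sj} on the two factors. The tensor product is the regular module of the local algebra $\Lambda=k[\nu,\nu']/(\nu^p,\nu'^p)$, with maximal ideal $\mathfrak{m}$, and $g_i$ acts as $\exp(a_i\nu)\exp(b_i\nu')\in\Lambda$. So $g_i-1$ maps to $a_i\nu+b_i\nu'$ modulo $\mathfrak{m}^2$. Since $a_1b_2-a_2b_1\neq0$, these two elements span $\mathfrak{m}/\mathfrak{m}^2$, and their monomials of degree $l$ span $\mathfrak{m}^l/\mathfrak{m}^{l+1}$. As $\mathfrak{m}$ is nilpotent, $kE\to\Lambda$ is surjective. Both algebras have dimension $p^2$, so it is an isomorphism.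
\end{proof}

\begin{proposition}\label{prop:Nalg}
If $r=2$, then every $N(a)$ is algebraic, of degree at most $p^2$, and every $S^j(a)$ with $j\le p-1$ is algebraic.
\end{proposition}

\begin{proof}
Put $x=x(a)$ and $x'=x(\varphi(a))$. If $a=0$, then $x=2$. If $[a]\in\mathbb{P}^1(\mathbb{F}_p)$, then $x'=x$, and \eqref{eq:R} is a monic equation of degree $2p-1\le p^2$. Otherwise $[\varphi(a)]\neq[a]$. Repeated use of \eqref{eq:R} gives $U_{p-1}(x)\Psi(x)^m=U_{p-1}(x)x'^m$ for all $m$. Hence, by Proposition~\ref{prop:relation} and Lemma~\ref{lem:free},
\[
U_{p-1}(x)\,U_{p-1}(\Psi(x))=U_{p-1}(x)\,U_{p-1}(x')=[kE].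
\]
Since $N(a)\otimes kE$ is free of rank $2$, we have $(x-2)[kE]=0$. So $x$ satisfies $(y-2)U_{p-1}(y)U_{p-1}(\Psi(y))$, which is monic of degree $1+(p-1)+p(p-1)=p^2$. Finally, $[S^j(a)]$ is a polynomial in $x$.
\end{proof}

From now until the end of Section~\ref{sec:products}, $p$ is odd and $E\cong C_p\times C_p$. For $p>3$ the element $x(a)$ does not square to $1$ in $\overline{A}(E)$, but \eqref{eq:cheb} and \eqref{eq:Ubar} show which element does. For $a\neq0$ put
\[
z(a)=\overline{S^{p-2}(a)}=U_{p-2}(x(a))\in\overline{A}(E).
\]
For $p=3$ this is $x(a)$. For $p=2$ it would be $1$, and this is where oddness of $p$ enters.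

\begin{proposition}\label{prop:signs}
We have $z(a)^2=1$, and $z(a)=z(b)$ if and only if $[a]=[b]$. Let $\mathcal{Z}$ be the subgroup of $\overline{A}(E)^\times$ generated by finitely many elements $z(a)$. Then $\mathcal{Z}$ is a finite elementary abelian $2$-group consisting of basis elements, and the subring generated by $\mathcal{Z}$ is the group ring $\mathbb{Z}[\mathcal{Z}]$.
\end{proposition}

\begin{proof}
By \eqref{eq:cheb} with $j=p-2\ge1$ and \eqref{eq:Ubar}, $z(a)^2=1$. By Lemma~\ref{lem:Sj}, $z(a)$ is a basis element, of dimension $p-1$, that determines $[a]$. Each $\zeta\in\mathcal{Z}$ is a product of elements $z(a)$, so it is the class of a self-dual module and $\tau(\zeta\zeta^*)=\tau(\zeta^2)=1$. By Lemma~\ref{lem:normone}(a), $\zeta$ is a basis element. Distinct basis elements are linearly independent.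
\end{proof}

\section{Finite fields: relations among conjugate signs}\label{sec:finite}

Let $K=\mathbb{F}_q$, let $L=\mathbb{F}_{q^d}=K(s)$, and put $z_i=z(1,s^{q^i})$ for $i\in\mathbb{Z}/d$. The conjugates $s^{q^i}$ are distinct, so the $z_i$ are distinct. This is all that we shall use about them, apart from a cyclic symmetry. Identify a subset $T\subseteq\mathbb{Z}/d$ with the element $\sum_{i\in T}\sigma^i$ of $R=\mathbb{F}_2[\sigma]/(\sigma^d+1)$; addition is symmetric difference and multiplication by $\sigma$ is the shift. Let $\mathcal{Z}=\langle z_i\rangle$, and let $\mathcal{C}$ be the kernel of the surjective group homomorphism $R\to\mathcal{Z}$, $T\mapsto\prod_{i\in T}z_i$. The twist by $c\mapsto c^q$ is a ring automorphism of $\overline{A}(E)$ with $z_i\mapsto z_{i+1}$. So $\mathcal{C}$ is stable under the shift, and it is an ideal of $R$ that contains no element $\sigma^i+\sigma^j$ with $i\neq j$.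

For general $d$ this does not force $\mathcal{C}$ to be small. For $d=7$, the ideal generated by $\sigma^3+\sigma+1$ has index $8$ and contains no $\sigma^i+\sigma^j$, since $\sigma$ has order $7$ modulo $\sigma^3+\sigma+1$. We therefore choose $d$ so that $R$ has a large minimal ideal generated by a binomial.

\begin{proposition}\label{prop:code}
Let $d=3^n$ with $n\ge1$. Then $|\mathcal{Z}|\ge2^{2d/3}$, and every $T\in\mathcal{C}$ is a union of cosets $\{i,\,i+d/3,\,i+2d/3\}$.
\end{proposition}

\begin{proof}
We have $\sigma^d+1=(\sigma^{d/3}+1)\Phi$ with $\Phi=\sigma^{2d/3}+\sigma^{d/3}+1$. We first show that $\Phi$ is irreducible over $\mathbb{F}_2$. Its roots $\beta$ satisfy $\beta^d=1\neq\beta^{d/3}$, so they are primitive $3^n$th roots of unity, and their degree over $\mathbb{F}_2$ is the order of $2$ modulo $3^n$. If $j\ge1$ and $3\nmid u$, then $(1+3^ju)^3=1+3^{j+1}u'$ with $u'\equiv u\pmod 3$. Starting from $4=1+3$, we see that $4$ has order $3^{n-1}$ modulo $3^n$. The order of $2$ is even because $2\equiv-1\pmod3$, so it is $2\cdot3^{n-1}=\deg\Phi$.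

Consequently the ideal $R'=(\sigma^{d/3}+1)R\cong\mathbb{F}_2[\sigma]/(\Phi)$ is a simple $R$-module with $2^{2d/3}$ elements. It is not contained in $\mathcal{C}$, since its generator is a binomial. Hence $\mathcal{C}\cap R'=0$. So $R'$ embeds in $\mathcal{Z}\cong R/\mathcal{C}$, and $\mathcal{C}\cdot(\sigma^{d/3}+1)\subseteq\mathcal{C}\cap R'=0$, which says that each $T\in\mathcal{C}$ is invariant under the shift by $d/3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $d=3^n$, and let $M_n$ be the $LE$-module $S^{p-2}(1,s)$ regarded as a $KE$-module; its dimension is $(p-1)d$. By Lemmas~\ref{lem:descent} and~\ref{lem:Sj}, $M_n$ is indecomposable and $k\otimes M_n\cong\bigoplus_iS^{p-2}(1,s^{q^i})$. It is algebraic by Proposition~\ref{prop:Nalg} and Lemma~\ref{lem:finite}, and $\overline{M_n}=\sum_iz_i\in\mathbb{Z}[\mathcal{Z}]$.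

A choice of signs $z_i\mapsto(-1)^{c_i}$ defines a character of $\mathcal{Z}$ if $\sum_{i\in T}c_i$ is even for all $T\in\mathcal{C}$. Let $0\le j\le d/3$. Choose $j$ of the $d/3$ cosets, put $c_i=1$ for exactly two elements $i$ of each chosen coset, and put $c_i=0$ for all other $i$. By Proposition~\ref{prop:code} the condition holds. The character extends to a ring homomorphism $\chi\colon\mathbb{Z}[\mathcal{Z}]\to\mathbb{Z}$, by Proposition~\ref{prop:signs}, and $\chi(\sum_iz_i)=(d-2j)-2j=d-4j$. If $P([M_n])=0$, then $P(\sum_iz_i)=0$ in $\mathbb{Z}[\mathcal{Z}]$, so $P(d-4j)=0$ for $j=0,\dots,d/3$. A nonzero $P$ has degree at least $3^{n-1}+1$.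
\end{proof}

\section{Arbitrary groups over fields with large Galois extensions}\label{sec:groups}

Let the Sylow $p$-subgroups of $G$ be noncyclic. Then $G$ has a subgroup $E\cong C_p\times C_p$. Indeed, a $p$-group with a unique subgroup of order $p$ is cyclic or generalized quaternion. As $p$ is odd, a Sylow $p$-subgroup therefore has a subgroup of order $p$ different from a given central one, and the two generate $E$.

\subsection*{Transfer from $E$ to $G$}
We induce a module from $E$, take a summand, and restrict back. In $\overline{A}(E)$ only the conjugates under the normalizer survive. We use Green's indecomposability theorem: if $Q$ is a subgroup of a $p$-group $E$ and $W$ is an indecomposable $kQ$-module, then $\operatorname{Ind}_Q^EW$ is indecomposable.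

\begin{lemma}\label{lem:transfer}
Let $M$ be an indecomposable algebraic $KE$-module with $\overline{M}\neq0$. There are an indecomposable algebraic $KG$-module $X$ and a set $\Gamma$ of representatives of some of the cosets in $N_G(E)/E$ such that
\[
\overline{\operatorname{Res}_EX}=f:=\sum_{g\in\Gamma}{}^g\overline{M},\qquad{}^{g_0}\overline{M}=\overline{M}\ \text{ for some }g_0\in\Gamma.
\]
In particular, $\deg X$ is at least the degree of the minimal polynomial of $f$ in $\overline{A}(E)\otimes\mathbb{R}$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:mackey1} with $Q=H=E$. The double cosets with $g\in N_G(E)$ are the cosets $gE$, and they contribute the indecomposable modules ${}^gM$. Let $W$ be the sum of the other terms, so that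
\[
\operatorname{Res}_E\operatorname{Ind}_E^GM\cong W\oplus\bigoplus_{g\in N_G(E)/E}{}^gM.
\]
Over $k$, the module $W$ is a sum of modules induced from indecomposable modules for proper subgroups of $E$. By Green's theorem these are indecomposable, and their dimensions are divisible by $p$. Hence $\overline{W'}=0$ for every summand $W'$ of $W$. Since $M$ is a summand of the left side, Krull--Schmidt gives an indecomposable summand $X$ of $\operatorname{Ind}_E^GM$ such that $M$ is a summand of $\operatorname{Res}_EX$. It is algebraic by Lemmas~\ref{lem:ind} and~\ref{lem:finite}. By Krull--Schmidt again, $\operatorname{Res}_EX\cong W'\oplus\bigoplus_{g\in\Gamma}{}^gM$ for a summand $W'$ of $W$ and some $\Gamma$. As $\overline{M}\neq0$, the module $M$ is not a summand of $W'$, so $M\cong{}^{g_0}M$ for some $g_0\in\Gamma$. The last claim is Lemma~\ref{lem:lower}.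
\end{proof}

\subsection*{A bound that survives extra terms}
We have no control over the conjugates ${}^g\overline{M}$, nor over the relations between the signs that they contain, so the explicit characters of Section~\ref{sec:finite} are not available. A counting argument replaces them: an element of small degree cannot reach all of a large group.

\begin{lemma}\label{lem:count}
Let $\mathcal{Z}$ be a finite elementary abelian $2$-group generated by a subset $\Omega$, and let $f=\sum_{\omega\in\Omega}m_\omega\omega\in\mathbb{R}[\mathcal{Z}]$ with all $m_\omega>0$. If the minimal polynomial of $f$ has degree $D$, then $|\mathcal{Z}|\le(1+|\Omega|)^{D-1}$.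
\end{lemma}

\begin{proof}
The characters $\chi\colon\mathcal{Z}\to\{\pm1\}$ identify $\mathbb{R}[\mathcal{Z}]$ with a product of copies of $\mathbb{R}$, so $D$ is the number of distinct values $\chi(f)$. The value $m=\sum m_\omega$ requires $\chi(\omega)=1$ for all $\omega\in\Omega$, so it is attained only at the trivial character. Let $h$ be the monic polynomial of degree $D-1$ whose roots are the other values. Then $h(f)$ vanishes at all nontrivial characters and equals $h(m)\neq0$ at the trivial one, so $h(f)=h(m)|\mathcal{Z}|^{-1}\sum_{\zeta\in\mathcal{Z}}\zeta$. Thus every $\zeta$ occurs in some $f^i$ with $i\le D-1$, and is a product of $D-1$ elements of $\Omega\cup\{1\}$.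
\end{proof}

\subsection*{Many independent conjugates}

\begin{lemma}\label{lem:galois}
Let $K$ be a field of odd characteristic that is not separably closed. For infinitely many $d$ there are a Galois extension $L/K$ of degree $d$ inside $k$, with group $\Theta$, and an element $s\in L$ such that the elements $z(1,\theta(s))$, $\theta\in\Theta$, are pairwise distinct and generate a group of order at least $2^{2d/3}$.
\end{lemma}

\begin{proof}
For finite $K$ take $d=3^n$ and apply Proposition~\ref{prop:code}. Let $K$ be infinite. The group $\operatorname{Aut}(k/K)$ is the absolute Galois group of $K$, which is nontrivial by hypothesis, and it is the Galois group of $k$ over the perfect closure $K'$ of $K$. By the Artin--Schreier theorem, $1<[k:K']<\infty$ is possible only in characteristic $0$. So the group is infinite, and $K$ has finite Galois extensions $L$ of arbitrarily large degree $d$. Fix one. Since $K$ is infinite, a generic choice of $s$ is possible, and we show that it excludes all relations.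

For $\emptyset\neq T\subseteq\Theta$ let $B_T\subseteq k^\Theta$ be the set of points $(s_\theta)$ such that $W=\bigotimes_{\theta\in T}S^{p-2}(1,s_\theta)$ has a trivial summand. This means that there are $E$-invariant $w\in W$ and $\lambda\in W^*$ with $\lambda(w)=1$. The vector space $W$ does not depend on $(s_\theta)$, and the matrices of $g_1,g_2$ depend polynomially on it. So $B_T$ is the projection of a closed subset of $k^\Theta\times W\times W^*$, and it is constructible by Chevalley's theorem. Suppose $B_T$ is dense. Then it contains a nonempty open set. Take a point of this set and $\theta_0\in T$, and vary only the coordinate $s_{\theta_0}$. We obtain a fixed module $W_0$ such that $S^{p-2}(1,c)\otimes W_0$ has a trivial summand for infinitely many $c\in k$. By Lemma~\ref{lem:normone}(b), self-duality and Lemma~\ref{lem:Sj}, $W_0$ has infinitely many non-isomorphic indecomposable summands, which is impossible. So no $B_T$ is dense, and since $k^\Theta$ is irreducible, the finite union $\bigcup_TB_T$ is not dense.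

Let $\ell_1,\dots,\ell_d$ be a basis of $L$ over $K$. The matrix $(\theta(\ell_j))_{\theta,j}$ is invertible, by the linear independence of the automorphisms $\theta$, and it maps $K^d$ onto $\{(\theta(s))_\theta:s\in L\}$. As $K$ is infinite, $K^d$ is dense in $k^d$, so this set is dense in $k^\Theta$. Choose $s\in L$ with $(\theta(s))_\theta\notin\bigcup_TB_T$. Then $\tau\bigl(\prod_{\theta\in T}z(1,\theta(s))\bigr)=0$ for all $T\neq\emptyset$, so none of these products equals $1$. The elements $z(1,\theta(s))$ are thus independent and generate a group of order $2^d$.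
\end{proof}

\begin{proposition}\label{prop:nonsep}
Let $p$ be odd, let $K$ be not separably closed, and let $G$ have noncyclic Sylow $p$-subgroups. Then the degrees of the indecomposable algebraic $KG$-modules are unbounded.
\end{proposition}

\begin{proof}
Take $d,L,s$ as in Lemma~\ref{lem:galois}, and let $M$ be $S^{p-2}(1,s)$ regarded as a $KE$-module. By Lemmas~\ref{lem:descent} and~\ref{lem:finite} and Proposition~\ref{prop:Nalg}, $M$ is indecomposable and algebraic, and $\overline{M}=\sum_\theta z(1,\theta(s))\neq0$. Take $X$ and $f$ from Lemma~\ref{lem:transfer}. Each conjugate ${}^gz(1,\theta(s))$ has the form $z(b)$. So $f=\sum_{\omega\in\Omega}m_\omega\omega$ with integers $m_\omega\ge1$, where $\Omega$ consists of at most $|G|d$ elements $z(b)$ and, because of $g_0$, contains all $z(1,\theta(s))$. Let $\mathcal{Z}=\langle\Omega\rangle$. By Proposition~\ref{prop:signs} and Lemmas~\ref{lem:count} and~\ref{lem:transfer},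
\[
2^{2d/3}\le|\mathcal{Z}|\le(1+|G|d)^{\deg X-1}.
\]
The left side is exponential in $d$, so $\deg X\to\infty$ as $d\to\infty$.
\end{proof}

\section{Tensor products and moments}\label{sec:products}

Let $K$ be infinite and $p\ge5$. We now use products $x(a_1)\cdots x(a_n)$, which turn out to be single basis elements and so need no descent. To count eigenvalues we read $\tau$ as an expectation.

\begin{lemma}\label{lem:prob}
Let $B\subseteq\overline{A}(E)\otimes\mathbb{R}$ be the subalgebra generated by finitely many elements $x(b)$, $b\neq0$. Then $B\cong\mathbb{R}^{\mathcal{X}}$, where $\mathcal{X}$ is the finite set of $\mathbb{R}$-algebra homomorphisms $\psi\colon B\to\mathbb{R}$, and $\tau|_B=\sum_\psi w_\psi\psi$ with all $w_\psi>0$ and $\sum_\psi w_\psi=1$.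
\end{lemma}

\begin{proof}
By \eqref{eq:Ubar}, $B$ is a quotient of a tensor power of $\mathbb{R}[y]/(U_{p-1})\cong\mathbb{R}^{p-1}$, so it is a finite product of copies of $\mathbb{R}$. Let $e_\psi$ be the primitive idempotents, and put $w_\psi=\tau(e_\psi)$. Duality is a ring automorphism that fixes the generators, so it is trivial on $B$. By \eqref{eq:norm}, $w_\psi=\tau(e_\psi e_\psi^*)>0$, and $\sum w_\psi=\tau(1)=1$.
\end{proof}

So the elements of $B$ are real random variables on the probability space $(\mathcal{X},w)$, the expectation is $\tau$, and the degree of the minimal polynomial of $f\in B$ is the number of values that $f$ takes. The distribution of a single $x(b)$ is determined by the conditions $\tau(U_j(x(b)))=\delta_{j0}$ for $0\le j\le p-2$, which hold because $S^j(b)$ is indecomposable of dimension $j+1$. To describe it, let $\xi$ be a random variable that takes the value $2\cos(\pi l/p)$ with probability $\frac2p\sin^2(\pi l/p)$, for $1\le l\le p-1$. We claim that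
\begin{equation}\label{eq:orth}
\frac2p\sum_{l=1}^{p-1}\sin\frac{(j+1)\pi l}{p}\,\sin\frac{\pi l}{p}=\delta_{j0}\qquad(0\le j\le p-2).
\end{equation}
For $0<c<2p$, summing $\cos(c\pi l/p)$ over a full period $0\le l<2p$ gives $0=1+(-1)^c+2\gamma_c$, where $\gamma_c=\sum_{l=1}^{p-1}\cos(c\pi l/p)$. The left side of \eqref{eq:orth} is $(\gamma_j-\gamma_{j+2})/p$. This vanishes for $j\ge1$, and for $j=0$ it equals $((p-1)+1)/p=1$. The case $j=0$ says that the probabilities sum to $1$, and in general \eqref{eq:orth} says $\mathbb{E}\,U_j(\xi)=\delta_{j0}$.

\begin{lemma}\label{lem:indep}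
There are $s_1,s_2,\ldots\in K$ such that the elements $x_i=x(1,s_i)\in\overline{A}(E)$ satisfy, for all $n$ and all $P_i\in\mathbb{R}[y]$,
\begin{equation}\label{eq:indep}
\tau\Bigl(\prod_{i\le n}P_i(x_i)\Bigr)=\prod_{i\le n}\mathbb{E}\,P_i(\xi).
\end{equation}
\end{lemma}

\begin{proof}
Choose $s_n\in K$ inductively so that no $S^j(1,s_n)$ with $1\le j\le p-2$ is a summand over $k$ of one of the finitely many modules $\bigotimes_{i<n}S^{j_i}(1,s_i)$, $0\le j_i\le p-2$. By Lemma~\ref{lem:Sj} this excludes finitely many values, and $K$ is infinite. Both sides of \eqref{eq:indep} are multilinear and vanish if some $P_i$ is divisible by $U_{p-1}$. So we may take $P_i=U_{j_i}$ with $0\le j_i\le p-2$. If all $j_i=0$, both sides are $1$. Otherwise the right side is $0$; let $l$ be the largest index with $j_l\neq0$. The left side is the multiplicity of the trivial module in $S^{j_l}(1,s_l)\otimes\bigotimes_{i<l}S^{j_i}(1,s_i)$, which is $0$ by Lemma~\ref{lem:normone}(b), self-duality and the choice of $s_l$.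
\end{proof}

Thus $x_1,\dots,x_n$ are independent copies of $\xi$. Fix $n$ and put $x=x_1\cdots x_n$. Since $y^2=U_0+U_2$ and $2\le p-2$, we have $\mathbb{E}\,\xi^2=1$, so $\tau(xx^*)=\tau(x^2)=1$. By Lemma~\ref{lem:normone}(a), $x$ is a basis element $\overline{Y}$. In other words, over $k$ the $KE$-module $\bigotimes_{i\le n}N(1,s_i)$ is the sum of $Y$ and of indecomposable modules of dimension divisible by $p$. Let $M$ be an indecomposable summand of this $KE$-module such that $Y$ is a summand of $k\otimes M$. Then $\overline{M}=x\neq0$, and $M$ is algebraic by Proposition~\ref{prop:Nalg} and Lemma~\ref{lem:finite}.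

\begin{example}
Let $p=5$ and $G=E$. The values of $\xi$ are $\pm\phi^{\pm1}$ with $\phi=2\cos(\pi/5)=(1+\sqrt5)/2$. By independence, $x$ takes the $2n+2$ values $\pm\phi^{\,n-2i}$, $0\le i\le n$, so $\deg M\ge2n+2$. For $p=3$, in contrast, $\xi=\pm1$ and $x^2=1$ for all $n$, so products give nothing in $\overline{A}(E)$.
\end{example}

For general $G$ we must bound from below the number of values of a sum $f$ of conjugates of $x$ whose joint distribution is unknown. The even moments of $f$ are known up to factors independent of $n$, and this suffices. If $f$ takes $D$ values, then $m\mapsto\log\tau(f^{2m})$ is within $\log D$ of a maximum of at most $D$ affine functions. On the other hand, it is close to $n$ times a fixed strictly convex function. These facts are incompatible for large $n$.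

\begin{proposition}\label{prop:infinite}
Let $p\ge5$, let $K$ be infinite, and let $G$ have noncyclic Sylow $p$-subgroups. Then the degrees of the indecomposable algebraic $KG$-modules are unbounded.
\end{proposition}

\begin{proof}
Put $c_m=\mathbb{E}\,\xi^{2m}$. By Cauchy--Schwarz applied to $|\xi|^{m-1}$ and $|\xi|^{m+1}$, we have $c_m^2\le c_{m-1}c_{m+1}$, with equality only if $\xi^2$ is constant, because $\xi$ never vanishes. As $p\ge5$, $\xi^2$ takes the distinct values $4\cos^2(\pi/p)$ and $4\cos^2(2\pi/p)$. So $m\mapsto\log c_m$ is strictly convex. For $D\ge1$ let $\kappa_D$ be the minimum of $c_{m_1}^{\alpha}c_{m_3}^{1-\alpha}/c_{m_2}$ over all $m_1<m_2<m_3$ in $\{1,\dots,2D+1\}$, where $\alpha\in(0,1)$ is defined by $m_2=\alpha m_1+(1-\alpha)m_3$. Then $\kappa_D>1$, and $\kappa_D$ depends only on $p$ and $D$.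

Fix $n$, let $x$ and $M$ be as above, and take $X$ and $f=\sum_{g\in\Gamma}{}^gx$ from Lemma~\ref{lem:transfer}. The elements ${}^gx_i$ with $g\in N_G(E)$ and $i\le n$ have the form $x(b)$, $b\neq0$. Apply Lemma~\ref{lem:prob} to the algebra that they generate, and let $D\le\deg X$ be the number of values of $f$. By \eqref{eq:indep}, $\tau(x^{2m})=c_m^n$, and $\tau(({}^gx)^{2m})=c_m^n$ since conjugation preserves $\tau$. Expand $\tau(f^{2m})$ into at most $|G|^{2m}$ terms $\tau({}^{h_1}x\cdots{}^{h_{2m}}x)$ with $h_j\in\Gamma$. Every term is a multiplicity of the trivial module, so it is nonnegative; the term with all $h_j=g_0$ equals $c_m^n$; and H\"older's inequality $\mathbb{E}|Y_1\cdots Y_{2m}|\le\prod_j(\mathbb{E}\,Y_j^{2m})^{1/2m}$ bounds every term by $c_m^n$. Hence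
\begin{equation}\label{eq:moments}
c_m^n\le\tau(f^{2m})\le|G|^{2m}c_m^n.
\end{equation}

Let $f^2$ take the values $\gamma_1,\dots,\gamma_{D'}\ge0$ with probabilities $\beta_1,\dots,\beta_{D'}$, where $D'\le D$. Since $\tau(f^{2m})=\sum_i\beta_i\gamma_i^m$, for each $m$ some index $i$ has $\beta_i\gamma_i^m\ge\tau(f^{2m})/D\ge c_m^n/D$. As $2D+1>2D'$, one index $i$ serves for three values $m_1<m_2<m_3$ in $\{1,\dots,2D+1\}$. With $\alpha$ as above, \eqref{eq:moments} gives
\[
|G|^{2m_2}c_{m_2}^n\ge\beta_i\gamma_i^{m_2}=(\beta_i\gamma_i^{m_1})^{\alpha}(\beta_i\gamma_i^{m_3})^{1-\alpha}\ge D^{-1}\bigl(c_{m_1}^{\alpha}c_{m_3}^{1-\alpha}\bigr)^n.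
\]
Therefore $\kappa_D^n\le D\,|G|^{4D+2}$. Each value of $D$ thus occurs for only finitely many $n$, so $D\to\infty$ as $n\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If the Sylow $p$-subgroups are cyclic, the degrees are bounded by the number of indecomposable modules, as shown in Section~\ref{sec:intro}. Suppose they are noncyclic. If $K$ is not separably closed, apply Proposition~\ref{prop:nonsep}. Otherwise $K$ is infinite and $p\ge5$ by hypothesis, and Proposition~\ref{prop:infinite} applies.
\end{proof}

\section{Characteristic two}\label{sec:two}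

Let $K=\mathbb{F}_{2^e}$. By inflation we may assume $G=E=C_2^3$; this is why Theorem~\ref{thm:two} asks for a quotient. Now $N(a)$ has dimension $p=2$ and vanishes in $\overline{A}(E)$ for $a\neq0$, so another quotient ring is needed. For $p=2$ we have $U_1=y$ and $\Psi=y^2-2$, and \eqref{eq:R} reads
\begin{equation}\label{eq:R2}
x(a)^3=2x(a)+x(a)\,x(\varphi(a)),\qquad\varphi(c)=c^2.
\end{equation}
In a quotient in which $x(\varphi(a))$ vanishes and $x(a)$ does not, this becomes $x^3=2x$, which suggests the eigenvalue $\sqrt2$. We construct such quotients.

\subsection*{The rings $A_u$}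
Let $F$ be an elementary abelian $2$-group with generators $g_i$, and put $h_i=g_i-1$, so $h_i^2=0$. The augmentation ideal $J=J(kF)$ is generated by the $h_i$. Every $u=\sum r_ih_i\in J$ satisfies $u^2=\sum r_i^2h_i^2=0$. For a $kF$-module $X$ put $H(X,u)=\ker u/\operatorname{im}u$. This is additive in $X$. We want the modules with $H(X,u)=0$ to span an ideal with a multiplicative complement. The difficulty is that $u$ does not act on $X\otimes Y$ as $u\otimes1+1\otimes u$; the error lies in the square of an augmentation ideal, and the next lemma disposes of it.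

\begin{lemma}\label{lem:J2}
If $u\in J$, $w\in J^2$ and $H(X,u)=0$, then $H(X,u+w)=0$.
\end{lemma}

\begin{proof}
Since $w$ is a sum of products, by induction we may take $w=\alpha\beta$ with $\alpha,\beta\in J$. Put $u'=u+\alpha\beta$ and let $u'v=0$, that is, $uv=\alpha\beta v$. Then $u(\alpha v)=\alpha^2\beta v=0$, so $\alpha v=uv'$ for some $v'$. Next, $uv=\beta\alpha v=u(\beta v')$, so $v=\beta v'+uv''$ for some $v''$. Put $\tilde v=v'+\alpha v''$. Then
\[
v+u'v''=\beta v'+\alpha\beta v''=\beta\tilde v,\qquad u\tilde v=\alpha v+\alpha uv''=\alpha\beta v'=\alpha\beta\tilde v,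
\]
where the last step uses $\alpha^2=0$. The second equation says $u'\tilde v=0$, and the first then shows $\ker u'\subseteq\operatorname{im}u'+\beta\ker u'$. Substituting this inclusion into itself and using $\beta^2=0$ gives $\ker u'\subseteq\operatorname{im}u'$.
\end{proof}

\begin{lemma}\label{lem:kunneth}
Let $u=\sum u_ih_i\in kE$ with $u_i\in k$, and let $X,Y$ be $kE$-modules. Then $H(X\otimes Y,u)=0$ if and only if $H(X,u)=0$ or $H(Y,u)=0$.
\end{lemma}

\begin{proof}
View $X\otimes Y$ as a module for $k[E\times E]=kE\otimes kE$. Since $g_i$ acts as $g_i\otimes g_i$, the element $u$ acts as $\hat u+w$, with $\hat u=u\otimes1+1\otimes u$ and $w=\sum u_i\,h_i\otimes h_i\in J(k[E\times E])^2$. Lemma~\ref{lem:J2}, applied to $\hat u$ and to $\hat u+w$, reduces the claim to $\hat u$. Decompose $X$ into Jordan blocks of $u$. A block of size one contributes $H(Y,u)$ to $H(X\otimes Y,\hat u)$. A block of size two, with basis $v,uv$, contributes $0$: the element $uv\otimes y_1+v\otimes y_2$ maps to $uv\otimes(uy_1+y_2)+v\otimes uy_2$, and if this vanishes, then $y_2=uy_1$ and the element equals $\hat u(v\otimes y_1)$.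 The number of blocks of size one is $\dim H(X,u)$. So $\dim H(X\otimes Y,\hat u)=\dim H(X,u)\cdot\dim H(Y,u)$.
\end{proof}

Fix $u=\sum u_ih_i$, and write $u$ also for the vector $(u_1,u_2,u_3)$. By Lemma~\ref{lem:kunneth}, the span $\mathcal{I}_u$ of the indecomposable modules $X$ with $H(X,u)=0$ is an ideal of $A(kE)$. The ring $A_u=A(kE)/\mathcal{I}_u$ is free abelian on the remaining indecomposables. The class of a module $X$ in $A_u$ has nonnegative coefficients, and it is nonzero if and only if $H(X,u)\neq0$. Hence a product of nonzero classes of modules is nonzero. On $N(a)$ the element $u$ acts as $(a\cdot u)\nu$, where $a\cdot u=\sum a_iu_i$ and $\nu$ is a Jordan block of size two, so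
\begin{equation}\label{eq:perp}
x(a)\neq0\ \text{ in }A_u\iff a\cdot u=0.
\end{equation}

\subsection*{A Galois orbit with prescribed collinear subsets}
For $a=(1,s,t)$, the condition $a\cdot u=0$ says that the point $(s,t)$ lies on a line in the plane $k^2$. If $M$ is the descent of $N(a)$, then in $A_u$ only the conjugates of $(s,t)$ on that line survive, and each should contribute $\sqrt2$. So we want an orbit that meets various lines in many different numbers of points. In rank two, at most one of a set of pairwise non-proportional vectors is orthogonal to a given $u\neq0$; this is why the argument uses rank three.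

Let $m\ge2$. Choose distinct primes $\ell_0,\ell_1,\dots,\ell_m$, none dividing $e$, with $\ell_1,\dots,\ell_m$ odd and $2^{\ell_0}-2\ge m$. Put $d=\ell_0\ell_1\cdots\ell_m$ and $F_l=\mathbb{F}_{2^{\ell_l}}$. Choose distinct $\mu_1,\dots,\mu_m\in F_0\setminus\mathbb{F}_2$ and elements $\lambda_l\in F_l\setminus\mathbb{F}_2$ for $1\le l\le m$, and put
\begin{gather*}
s=\sum_l\mu_l\lambda_l,\qquad t=\sum_l\lambda_l,\qquad a=(1,s,t),\qquad a^{(i)}=\varphi^i(a)\quad(i\in\mathbb{Z}/d),\\
u^{(j)}=(c_j,1,\mu_j),\qquad c_j=s+\mu_jt=\sum_l(\mu_l+\mu_j)\lambda_l\qquad(1\le j\le m).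
\end{gather*}
The point of this choice is that $\lambda_j$ cancels from $c_j$, so the $j$th line is defined over the subfield of index $\ell_j$ in $\mathbb{F}_{2^d}$.

Two facts are needed. First, the $F_0$-linear map
\begin{equation}\label{eq:star}
\bigoplus_{l=1}^mF_0\otimes_{\mathbb{F}_2}(F_l/\mathbb{F}_2)\longrightarrow\mathbb{F}_{2^d}/F_0,\qquad\alpha\otimes\bar\beta\mapsto\alpha\beta+F_0,
\end{equation}
is injective. Indeed, choose $\mathbb{F}_2$-bases of $F_1,\dots,F_m$ containing $1$. The products of one basis element from each span the compositum $\mathbb{F}_{2^d}$ over $F_0$, and their number is $\ell_1\cdots\ell_m=[\mathbb{F}_{2^d}:F_0]$, so they form a basis. In particular, $1$ and all the basis elements different from $1$ are linearly independent over $F_0$. Second, for $1\le l\le m$,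
\begin{equation}\label{eq:dagger}
\varphi^i(\lambda_l)+\lambda_l\in\mathbb{F}_2\ \implies\ \ell_l\mid i.
\end{equation}
For the hypothesis gives $\varphi^{2i}(\lambda_l)=\lambda_l$; as $\ell_l$ is prime, $\lambda_l$ generates $F_l$, so $\ell_l\mid2i$, and $\ell_l$ is odd. In the same way, $\varphi^i(\mu_l)=\mu_l$ if and only if $\ell_0\mid i$.

\begin{lemma}\label{lem:orbit}
\begin{enumerate}
\item[(a)] The modules $N(a^{(i)})$, $i\in\mathbb{Z}/d$, are pairwise non-isomorphic.
\item[(b)] The set $T_j=\{i\in\mathbb{Z}/d:a^{(i)}\cdot u^{(j)}=0\}$ is the subgroup generated by $d/\ell_j$, so $|T_j|=\ell_j$.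
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first coordinates equal $1$, so by Lemma~\ref{lem:Niso} it suffices to show that $\varphi^i(a)=a$ implies $d\mid i$. From $\sum_l(\varphi^i(\lambda_l)+\lambda_l)=0$, \eqref{eq:star} and \eqref{eq:dagger} we get $\ell_l\mid i$ for $1\le l\le m$. Then $\varphi^i(s)=s$ reads $\sum_l(\varphi^i(\mu_l)+\mu_l)\lambda_l=0$, so $\varphi^i(\mu_l)=\mu_l$ by \eqref{eq:star}, and $\ell_0\mid i$.

(b) The condition $\varphi^i(s)+\mu_j\varphi^i(t)=c_j$ reads
\[
\sum_l\bigl(\varphi^i(\mu_l)+\mu_j\bigr)\varphi^i(\lambda_l)=\sum_l(\mu_l+\mu_j)\lambda_l.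
\]
If $\ell_l\mid i$ for all $l\in\{0,\dots,m\}\setminus\{j\}$, then the terms with $l\neq j$ agree and those with $l=j$ vanish. Conversely, assume the equation and compare components in \eqref{eq:star}. The $j$th component gives $(\varphi^i(\mu_j)+\mu_j)\otimes\overline{\varphi^i(\lambda_j)}=0$ with $\varphi^i(\lambda_j)\notin\mathbb{F}_2$. So $\varphi^i(\mu_j)=\mu_j$, hence $\ell_0\mid i$, and $\varphi^i$ fixes every $\mu_l$. For $l\neq j$ the $l$th component now gives $(\mu_l+\mu_j)\otimes\overline{\varphi^i(\lambda_l)+\lambda_l}=0$ with $\mu_l\neq\mu_j$, so $\ell_l\mid i$ by \eqref{eq:dagger}.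
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
The field $L=\mathbb{F}_{2^{ed}}$ contains $s$ and $t$, and its Galois group over $K$ is cyclic of order $d$, generated by $\varphi^e$. Since $\gcd(e,d)=1$, the conjugates $\varphi^{ei}(a)$ are the $a^{(i)}$ in another order. Let $M$ be the $LE$-module $N(a)$ regarded as a $KE$-module. By Lemmas~\ref{lem:descent}, \ref{lem:Sj} and~\ref{lem:orbit}(a), $M$ is indecomposable and $[k\otimes M]=\sum_ix_i$, where $x_i=x(a^{(i)})$.

Proposition~\ref{prop:Nalg} is not available in rank three; instead, algebraicity comes from the finiteness of the Frobenius orbit, which uses that $K$ is finite. By \eqref{eq:R2}, $x_i^3=2x_i+x_ix_{i+1}$ with indices modulo $d$. Each use of this relation replaces a monomial in the $x_i$ by monomials of lower total degree. So the ring generated by the $x_i$ is spanned by the finitely many monomials with all exponents at most $2$, and the powers of $\sum_ix_i$ are linearly dependent. Thus $M$ is algebraic.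

Let $0\neq P\in\mathbb{Z}[y]$ with $P([M])=0$. Fix $j$ and work in $A_u\otimes\mathbb{R}$ with $u=u^{(j)}$. By \eqref{eq:perp}, $x_i\neq0$ exactly for $i\in T_j$. If $i\in T_j$, then $i+1\notin T_j$, because $d/\ell_j>1$, so $x_i^3=2x_i$ and
\[
x_i\,(x_i^2+\sqrt2\,x_i)=2x_i+\sqrt2\,x_i^2=\sqrt2\,(x_i^2+\sqrt2\,x_i).
\]
Put $\varepsilon=\prod_{i\in T_j}(x_i^2+\sqrt2\,x_i)$. Expanded, $\varepsilon$ is a combination with positive coefficients of monomials in the $x_i$, $i\in T_j$. These are nonzero classes of modules, so no cancellation occurs and $\varepsilon\neq0$. Since $(\sum_ix_i)\,\varepsilon=\sqrt2\,\ell_j\,\varepsilon$, Lemma~\ref{lem:lower} gives $P(\sqrt2\,\ell_j)=0$. As $P$ has integer coefficients, also $P(-\sqrt2\,\ell_j)=0$. Finally, the dimension homomorphism gives $P(2d)=0$. These are $2m+1$ distinct roots, so $\deg M\ge2m+1$, and $m$ is arbitrary.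
\end{proof}

\begin{thebibliography}{9}

\bibitem{Thesis}
\emph{Algebraic Modules for Finite Groups}, thesis,
\texttt{https://ora.ox.ac.uk/\allowbreak objects/\allowbreak uuid:7f641b33-\allowbreak d301-\allowbreak 4445-\allowbreak 8269-\allowbreak a5a33f4b7e5e/\allowbreak download\_file?\allowbreak file\_format=pdf\&\allowbreak safe\_filename=\allowbreak thesis.pdf\&\allowbreak type\_of\_work=\allowbreak Thesis}.

\bibitem{BC}
Benson and Carlson, \emph{Nilpotent elements in the Green ring}, J. Algebra \textbf{104} (1986).

\bibitem{Donkin}
Donkin, Math. Z. \textbf{212} (1993).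

\bibitem{Higman}
Higman, 1954.

\bibitem{Jantzen}
Jantzen, \emph{Representations of Algebraic Groups}.

\end{thebibliography}
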